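# Entire functions of noncommuting variables in Banach algebras with a polynomial identity

## 1. A commuting pair, a triangular pair, and a free pair

All algebras are complex and unital. Let $F=F_n$ be the free algebra on noncommuting indeterminates $X_1,\dots,X_n$. For $p=\sum_w c_w w\in F$ put $\|p\|_1=\sum_w|c_w|$, and for $D\ge1$, $s>0$ put
$$|p|_{D,s}=\sup\{\|p(x)\|:\ x\in M_D^n,\ \max_k\|x_k\|\le s\},\qquad |p|_D=|p|_{D,1},$$
where $M_D$ is the algebra of complex $D\times D$ matrices with the operator norm. In this section $n=2$.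

**A commuting pair.** Let $a_1,a_2$ be commuting elements of a Banach algebra, of norm at most $\rho$. For $p=\sum c_ww$ we get $p(a)=\sum_\alpha\hat c_\alpha a_1^{\alpha_1}a_2^{\alpha_2}$, where $\hat c_\alpha$ is the sum of $c_w$ over the words $w$ with $\alpha_1$ letters $X_1$ and $\alpha_2$ letters $X_2$. The $\hat c_\alpha$ are the coefficients of the ordinary polynomial $x\mapsto p(x)$ on $\mathbb C^2=M_1^2$, so Cauchy's estimate gives $|\hat c_\alpha|\le s^{-|\alpha|}|p|_{1,s}$. Hence for $s>\rho$
$$\|p(a)\|\le\sum_\alpha(\rho/s)^{|\alpha|}\,|p|_{1,s}=(1-\rho/s)^{-2}|p|_{1,s}.$$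
The values of $p$ on scalars control $\|p(a)\|$.

**A triangular pair.** Let $S_1,S_2$ be commuting operators on a Banach space $E$, let $T_1,T_2$ be commuting operators on a Banach space $G$, let $V_1,V_2:G\to E$ be any bounded operators, all six of norm at most $\rho$, and let
$$a_k=\begin{pmatrix}S_k&V_k\\0&T_k\end{pmatrix}.$$
Scalars no longer suffice: $X_1X_2-X_2X_1$ vanishes on $\mathbb C^2$, but $[a_1,a_2]$ has upper right corner $S_1V_2+V_1T_2-S_2V_1-V_2T_1$, in general nonzero. Test $p$ instead on $z_k=\begin{pmatrix}x_k&v_k\\0&y_k\end{pmatrix}$ with scalars $x_k,v_k,y_k$. The corner of $w(z)$ is $\sum_{w=uX_kw'}u(x)\,v_k\,w'(y)$, so the corner of $p(z)$ is $Q_1(x,y)v_1+Q_2(x,y)v_2$ with polynomials $Q_k=\sum q_{k,\alpha,\beta}x^\alpha y^\beta$. The same computation with operators gives the corner $\sum_k\sum_{\alpha,\beta}q_{k,\alpha,\beta}S^\alpha V_kT^\beta$ for $p(a)$, since the $S$'s commute among themselves and so do the $T$'s. If all $|x_k|,|y_k|,|v_k|\le s/2$, then $\|z_k\|\le s$. Letting one $v_k$ equal $s/2$ and the other $0$, Cauchy's estimate gives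 $|q_{k,\alpha,\beta}|\le(2/s)^{|\alpha|+|\beta|+1}|p|_{2,s}$. So for $s>2\rho$ the corner of $p(a)$ has norm at most
$$\sum_{k=1}^{2}\sum_{\alpha,\beta}(2/s)^{|\alpha|+|\beta|+1}\rho^{|\alpha|+|\beta|+1}|p|_{2,s}=2\,\frac{2\rho}{s}\Big(1-\frac{2\rho}s\Big)^{-4}|p|_{2,s}.$$
The diagonal entries are $p(S)$ and $p(T)$, covered by the commuting case. So $2\times2$ matrices control $\|p(a)\|$.

**A free pair.** Let $A$ be the completion of $F_2$ in $\|\cdot\|_1$ and $a_k=X_k$. Then $\|p(a)\|=\|p\|_1$. Put $N=D^2+1$, $u_j=X_1X_2^j$ and
$$g_D=\sum_{\sigma\in S_N}\mathrm{sgn}(\sigma)\,u_{\sigma(1)}u_{\sigma(2)}\cdots u_{\sigma(N)} .\tag{1}$$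
The expression is multilinear and alternating in $u_1,\dots,u_N$, and $\dim M_D=D^2<N$, so $g_D$ vanishes on $M_D^2$. It is not zero, because a word in the $u_j$ determines its factors (each $X_1$ starts a new one), so the $N!$ words in (1) are distinct. Therefore no estimate $\|p(a)\|\le C|p|_{D,s}$ holds here, for any $D,s,C$.

What separates the first two pairs from the third? The first generates an algebra with $xy-yx=0$. In the second algebra commutators are strictly upper triangular, so $[x_1,x_2][x_3,x_4]=0$. The third satisfies no polynomial identity at all: a nonzero $f$ in $r$ variables has $f(u_1,\dots,u_r)\ne0$. The question is whether a polynomial identity alone, with no triangular form or other structure given, always yields control by matrices of one fixed size.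

## 2. Free entire functions, polynomial identities, and three theorems

Let $M_{ij}$ be the space of complex $i\times j$ matrices and $\Omega=\bigsqcup_{i\ge1}M_i^n$.

**Definition (free entire functions, following J. L. Taylor).** $\mathcal D(\Omega)$ is the algebra of families $f=(f_i)_{i\ge1}$ of holomorphic maps $f_i:M_i^n\to M_i$ such that whenever $x\in M_j^n$, $y\in M_i^n$, $T\in M_{ij}$ satisfy $y_kT=Tx_k$ for all $k$, then $f_i(y)T=Tf_j(x)$. Operations are pointwise. The topology is uniform convergence on compact subsets of each $M_i^n$; it is given by the seminorms $|f|_{i,s}=\sup\{\|f_i(x)\|:\max_k\|x_k\|\le s\}$.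

Taking $T$ invertible gives $f(gxg^{-1})=gf(x)g^{-1}$; taking for $T$ the two coordinate inclusions gives $f(x\oplus y)=f(x)\oplus f(y)$. Free polynomials satisfy the condition, which gives $F\to\mathcal D(\Omega)$. A stranger element for $n=2$ is $\sum_m\lambda_mg_m$ with $g_m$ from (1) and *arbitrary* scalars $\lambda_m$: on $M_i^2$ all terms with $m\ge i$ vanish, so each sum is finite. The word coefficients of an element of $\mathcal D(\Omega)$ thus obey no growth condition.

**Definition (functional calculus, PI).** Let $A$ be a unital Banach algebra, $a=(a_1,\dots,a_n)\in A^n$, $B$ the closed subalgebra generated by $1,a_1,\dots,a_n$, and $\mathrm{ev}:F\to A$ the unital homomorphism $X_k\mapsto a_k$. *$\mathcal D(\Omega)$ gives a functional calculus for $a$* if $\mathrm{ev}$ extends to a continuous unital homomorphism $\mathcal D(\Omega)\to A$. An algebra is *PI* if some nonzero free polynomial vanishes identically on it.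

It is known that a functional calculus forces $B$ to be PI (this will also come out below). The paper "A Functional Calculus for Banach PI-Algebras" conjectures the converse: "We conjecture that $\mathcal D(\Omega)$ gives a functional calculus for all PI-algebras and any (finite) number of variables." The conjecture is true. We use submultiplicative Banach algebra norms with $\|1\|=1$, renorming if necessary, and write $\rho=\max_k\|a_k\|$.

**Theorem 1.** If $B$ is PI, then $\mathrm{ev}$ extends (uniquely) to a continuous unital homomorphism $\mathcal D(\Omega)\to A$, with image in $B$. Moreover, if $B$ satisfies the nonzero polynomial identity $f$, there are $D\in\mathbb N$ and $C,\kappa\ge1$ depending only on $n$ and $f$ such that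
$$\|p(a)\|\le\frac{C}{1-\kappa\rho/s}\,|p|_{D,s}\qquad(p\in F,\ s>\kappa\rho).\tag{2}$$

**Theorem 2.** For $a\in A^n$ the following are equivalent: (i) $\mathcal D(\Omega)$ gives a functional calculus; (ii) $B$ is PI; (iii) for some $d$, $p(a)=0$ for every $n$-variable identity $p$ of $M_d$; (iv) for some $D,s,C$: $\|p(a)\|\le C|p|_{D,s}$ for all $p\in F$.

**Theorem 3.** $\mathcal D(\Omega)$ is the completion of $F_n$ with respect to all submultiplicative seminorms whose completed Banach algebra is PI. If $A$ is a complete Hausdorff locally $m$-convex unital algebra, then $\mathcal D(\Omega)$ gives a functional calculus for $a\in A^n$ iff for each continuous submultiplicative seminorm $\pi$ on $A$ the closed unital subalgebra generated by $a$ in the completion $A_\pi$ is PI.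

Some notation for the whole lecture. $F=\bigoplus_mF^{(m)}$ is graded by degree. Clearly $|p|_D\le\|p\|_1$, and $|p|_{D,s}=s^m|p|_D$ for $p\in F^{(m)}$. Since $p(x\oplus0)=p(x)\oplus p(0)$, $|p|_{D,s}$ is nondecreasing in $D$. For $d\ge1$ let $I_d\subset F$ be the ideal of all $p$ vanishing on $M_d^n$, and let $I_0=F$. The $I_d$ are homogeneous (replace $x$ by $\lambda x$) and decreasing in $d$. If $g$ is an identity of $M_d$ in any number of variables and $p_i\in F$, then $g(p_1,p_2,\dots)\in I_d$. For instance $I_1$ is the kernel of $F\to\mathbb C[x_1,\dots,x_n]$, that is, the ideal generated by the commutators $[X_i,X_j]$.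

## 3. Density of the free polynomials

An estimate on polynomials becomes a functional calculus only if polynomials are dense.

**Lemma 4.** $F$ embeds in $\mathcal D(\Omega)$ as a dense subalgebra.

*Proof.* **Step 1: a test tuple that reads off coefficients.** Fix $m$ and let $L_k$ act on the space with basis $e_w$, $w$ a word of length $\le m$, by $L_ke_w=e_{X_kw}$ if $|w|<m$ and $L_ke_w=0$ if $|w|=m$. For $p=\sum c_ww$ of degree at most $m$ we have $p(L)e_\emptyset=\sum c_we_w$. So $p\neq0$ implies $p(L)\ne0$, and $F$ embeds.

**Step 2: reduction to homogeneous families.** For $f\in\mathcal D(\Omega)$ put $f_i^{(m)}(x)=\frac1{2\pi}\int_0^{2\pi}f_i(e^{\mathrm i\theta}x)e^{-\mathrm im\theta}\,d\theta$, the homogeneous component of degree $m$ of the entire map $f_i$. If $y_kT=Tx_k$, then $e^{\mathrm i\theta}y_kT=Te^{\mathrm i\theta}x_k$, so $f^{(m)}$ satisfies the intertwining condition. Since $\sum_mf_i^{(m)}\to f_i$ uniformly on compacta, it suffices to show that each $g=f^{(m)}$ is a free polynomial.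

**Step 3: the candidate polynomial.** With $T=\mathrm{diag}(t^{|w|})$ we have $(tL_k)T=TL_k$, hence
$$t^mg(L)e_\emptyset=g(tL)Te_\emptyset=Tg(L)e_\emptyset\qquad\text{for all }t.$$
Comparing components, $g(L)e_\emptyset=\sum_{|w|=m}c_we_w$. Put $p=\sum_{|w|=m}c_ww$.

**Step 4: transport from $L$ to an arbitrary $x$.** The map $e_w\mapsto w(x)v$ does not intertwine $L$ with $x$, since $L$ kills words of length $m$. We repair this by tensoring $x$ with a shift. Let $\epsilon_0,\dots,\epsilon_m$ be the basis of $\mathbb C^{m+1}$ and $N_s\epsilon_l=\epsilon_{l+1}$ for $l<m$, $N_s\epsilon_m=s\epsilon_0$. For $s\ne0$ we have $N_s^{m+1}=s$, so $N_s$ has an eigenbasis. If $N_s\zeta=\lambda\zeta$, then $v\mapsto v\otimes\zeta$ intertwines $\lambda x$ and $x\otimes N_s$, so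
$$g(x\otimes N_s)(v\otimes\zeta)=g(\lambda x)v\otimes\zeta=\lambda^mg(x)v\otimes\zeta=g(x)v\otimes N_s^m\zeta .$$
Hence $g(x\otimes N_s)=g(x)\otimes N_s^m$ for $s\neq 0$, and by continuity for $s=0$. The map $S:e_w\mapsto w(x)v\otimes\epsilon_{|w|}$ satisfies $(x_k\otimes N_0)S=SL_k$ (on words of length $m$ both sides are $0$). Therefore
$$g(x)v\otimes\epsilon_m=g(x\otimes N_0)(v\otimes\epsilon_0)=g(x\otimes N_0)Se_\emptyset=Sg(L)e_\emptyset=p(x)v\otimes\epsilon_m .$$
As $v$ is arbitrary, $g(x)=p(x)$. $\square$

## 4. Choosing good representatives modulo an ideal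

The first thing to try is to bound $p(a)$ word by word: $\|p_m(a)\|\le\|p_m\|_1\rho^m$ for the degree $m$ part $p_m$. This stops at once, because $\|p_m\|_1$ is not controlled by $|p_m|_D$: for (1) we have $|g_D|_D=0$ and $\|g_D\|_1=N!$. But we may first replace $p_m$ by another polynomial with the same value at $a$. In the commuting case of Section 1 we replaced $p$ by $\sum\hat c_\alpha X^\alpha$. This is the notion to isolate.

**Definition.** A homogeneous ideal $I\subset F$ is *tame (at level $D$)* if there are $C,r\ge1$ such that for all $m$ and all $p\in F^{(m)}$ there is $q\in F^{(m)}$ with $p-q\in I$ and $\|q\|_1\le Cr^m|p|_D$.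

Example: $I_1$ is tame at level $1$. Take $q=\sum_{|\alpha|=m}\hat c_\alpha X_1^{\alpha_1}\cdots X_n^{\alpha_n}$. Then $p-q$ vanishes on scalars, $|\hat c_\alpha|\le|p|_1$, and there are at most $(m+1)^n\le(2^n)^m$ terms.

Three immediate facts will be used. If $I$ is tame at level $D$, it is tame at every higher level. Also $I_D\subset I$: if $p\in F^{(m)}\cap I_D$, then $|p|_D=0$, so $q=0$. And every homogeneous ideal containing $I$ is tame at level $D$.

**Lemma 5.** Let $I$ be tame at level $D$ with constants $C,r$, and let $I\subset\ker\mathrm{ev}$. Then $\|p(a)\|\le C(1-r\rho/s)^{-1}|p|_{D,s}$ for $p\in F$, $s>r\rho$, and $\mathrm{ev}$ extends uniquely to a continuous unital homomorphism $\mathcal D(\Omega)\to A$, with image in $B$.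

*Proof.* Write $p=\sum p_m$ with $p_m\in F^{(m)}$ and choose $q_m\in F^{(m)}$ with $p_m-q_m\in I$, $\|q_m\|_1\le Cr^m|p_m|_D$. By Cauchy's formula for $\theta\mapsto p(e^{\mathrm i\theta}x)$, $|p_m|_D=s^{-m}|p_m|_{D,s}\le s^{-m}|p|_{D,s}$. Thus
$$\|p(a)\|\le\sum_m\|q_m(a)\|\le\sum_m\|q_m\|_1\rho^m\le C\sum_m(r\rho/s)^m|p|_{D,s}.$$
So $\mathrm{ev}$ is continuous for the topology induced by $\mathcal D(\Omega)$. By Lemma 4 and completeness of $A$ it has a unique continuous linear extension, with values in the closed subalgebra $B$. The extension is multiplicative because multiplication in $\mathcal D(\Omega)$ is jointly continuous (the seminorms $|\cdot|_{i,s}$ are submultiplicative). $\square$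

The problem is now algebraic and quantitative: find a tame ideal inside $\ker\mathrm{ev}$.

## 5. A polynomial identity kills a power of some $I_d$

Recall that a primitive ideal is the annihilator of a simple module, and that the Jacobson radical $\mathrm{rad}\,R$ is the intersection of the primitive ideals. We use the following published results. Kaplansky: a primitive PI-algebra is finite dimensional and simple over its center, which is a field. Amitsur: an algebra of countable dimension over an uncountable field has nil Jacobson radical. Braun (J. Algebra 89 (1984), 375–396; in characteristic $0$ also Razmyslov–Kemer): nil ideals of a finitely generated PI-algebra over a field lie in a nilpotent ideal.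

**Fact 6.** Let $R$ be a finitely generated unital PI-algebra over $\mathbb C$. Then $\mathrm{rad}\,R$ is nilpotent, and every primitive quotient of $R$ is isomorphic to some $M_e(\mathbb C)$.

*Proof.* $R$ has countable dimension, so $\mathrm{rad}\,R$ is nil by Amitsur and nilpotent by Braun. A primitive quotient is finite dimensional and simple over its center $K$, a field, by Kaplansky, and $K$ has countable dimension over $\mathbb C$. If $t\in K\setminus\mathbb C$, then $t$ is transcendental over $\mathbb C$, and the elements $(t-\lambda)^{-1}$, $\lambda\in\mathbb C$, are linearly independent: clearing denominators in a relation $\sum_jb_j(t-\lambda_j)^{-1}=0$ gives a polynomial in $t$ whose value at $\lambda_j$ is $b_j\prod_{i\ne j}(\lambda_j-\lambda_i)$, so all $b_j=0$. These are uncountably many independent elements, a contradiction. So $K=\mathbb C$, and a finite dimensional simple $\mathbb C$-algebra is some $M_e(\mathbb C)$. $\square$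

**Lemma 7.** Let $f$ be a nonzero free polynomial of degree $\delta$, and $T_f\subset F$ the ideal generated by all values of $f$ on $F$. With $d=\max(1,\lfloor\delta/2\rfloor)$ there is $k\ge1$, depending only on $n$ and $f$, such that $I_d^k\subset T_f$.

*Proof.* **Step 1: $M_e$ satisfies no nonzero identity of degree less than $2e$.** We first multilinearize. Let $f$ be a nonzero identity of $M_e$. Scaling variables separately shows that its multihomogeneous components are identities; take a nonzero one, of degree $l_k$ in $x_k$. Replace $x_k$ by $x_{k,1}+\dots+x_{k,l_k}$ and take the part linear in every $x_{k,j}$. This is an identity, and it is nonzero because putting all $x_{k,j}=x_k$ returns $\prod_kl_k!$ times the component. So a nonzero identity of degree $<2e$ yields a multilinear one, $\sum_\sigma a_\sigma x_{\sigma(1)}\cdots x_{\sigma(l)}$ with $l\le2e-1$ and, after renaming, $a_{\mathrm{id}}\ne0$ (a nonzero constant, $l=0$, is no identity). Substitute the first $l$ of the matrix units $e_{11},e_{12},e_{22},e_{23},\dots,e_{ee}$. A nonzero product must be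 a path made of loops $i\to i$ and arrows $i\to i+1$; a vertex once left is never reached again, so only the given order gives a nonzero product, and the value is $a_{\mathrm{id}}$ times a matrix unit, a contradiction.

**Step 2: place $I_d$ in the radical.** Let $R=F/T_f$. If $R=0$ there is nothing to prove. $R$ is finitely generated and satisfies $f$. By Fact 6 a primitive quotient of $R$ is some $M_e$; it satisfies $f$, so $e\le\delta/2$ by Step 1, hence $e\le d$. Elements of $I_d$ vanish on $M_e^n$ for $e\le d$, so they map to $0$ in each primitive quotient. Thus the image of $I_d$ lies in $\mathrm{rad}\,R$, which is nilpotent, and $I_d^k\subset T_f$ for some $k$. Since $R$ depends only on $n$ and $f$, so do $d$ and a suitable $k$. $\square$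

A case by hand, with a smaller $d$ than the lemma gives: for $f=[x_1,x_2][x_3,x_4]$ we have $T_f=I_1^2$. The inclusion $\subset$ is clear. For $\supset$, $I_1^2$ is generated by the $[X_i,X_j]\,v\,[X_k,X_l]$, and $[X_i,X_j]v=[X_i,X_jv]-X_j[X_i,v]$, so
$$[X_i,X_j]v[X_k,X_l]=[X_i,X_jv][X_k,X_l]-X_j[X_i,v][X_k,X_l]\in T_f .$$

If $B$ satisfies $f$, then $T_f\subset\ker\mathrm{ev}$. By Lemmas 5 and 7, Theorem 1 will follow once all powers $I_d^k$ are tame. There are two problems: passing from an ideal to its powers, and handling $I_d$ itself.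

## 6. From $I$ to $I^2$

Let us first do $I_1^2$ for $n=2$ by hand. After subtracting a representative for $I_1$, let $p\in F^{(m)}\cap I_1$ with $m\ge2$ (a polynomial in $I_1$ of degree less than $2$ is zero), and put $\varepsilon=|p|_2$. Since $I_1$ is generated by $[X_1,X_2]$, and words on either side of it may be reordered at the price of elements of $I_1^2$,
$$p\equiv\sum c_{\alpha\beta}X^\alpha[X_1,X_2]X^\beta\pmod{I_1^2},\qquad P(x,y):=\sum c_{\alpha\beta}x^\alpha y^\beta .$$
On the triangular matrices $z_k$ of Section 1 elements of $I_1$ are strictly upper triangular, so $I_1^2$ vanishes, and the corner of $p(z)$ is $P(x,y)\big((x_1-y_1)v_2-(x_2-y_2)v_1\big)$. With $v=(0,1)$ and $|x_i|,|y_i|\le1$ we have $\|z_k\|\le2$, so $G=(x_1-y_1)P$ is bounded by $2^m\varepsilon$ and so are its coefficients. Now divide: writing $P=\sum P_{a,b}x_1^ay_1^b$, $G=\sum G_{a,b}x_1^ay_1^b$ with coefficients in $\mathbb C[x_2,y_2]$, we have $G_{a+1,b}=P_{a,b}-P_{a+1,b-1}$, so $P_{a,b}=\sum_{t=0}^bG_{a+1+t,b-t}$. Hence $|c_{\alpha\beta}|\le m2^m\varepsilon$, and $q=\sum c_{\alpha\beta}X^\alpha[X_1,X_2]X^\beta$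 has $\|q\|_1\le2m^4\cdot m2^m\varepsilon$.

The division rests on the fact that $I_1$ is generated by one element and that $P$ is determined by the corner. Already for $n=3$ the three commutators obey the Jacobi identity, so in $\sum P_{ij}\,[X_i,X_j]$ the coefficients are not determined. For $I_d$ with $d\ge2$ we have no list of generators to divide by. What survives in general is this: triangular matrices bound the expressions $\sum u\otimes X_k\otimes w$ obtained by splitting $p$ at a letter, modulo $I$ on both sides. We must recover $p$ modulo $I^2$ from that.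

Let $V=\mathrm{span}(X_k)$, let $\mu:F\otimes F\to F$ be multiplication, and define on words
$$\partial w=\sum_{w=uX_kv}u\otimes X_k\otimes v,\qquad \mathrm d(u\otimes X_k\otimes v)=uX_k\otimes v-u\otimes X_kv.$$
Then $\mu\mathrm d=0$ and, by telescoping, $\mathrm d\partial p=p\otimes1-1\otimes p$ (for $m=\deg p\ge1$ and, trivially, for constants). For $p=[X_1,X_2]$: $\partial p=1\otimes X_1\otimes X_2+X_1\otimes X_2\otimes1-1\otimes X_2\otimes X_1-X_2\otimes X_1\otimes1$. Put $\ell^1$-norms on $F\otimes F$ and $F\otimes V\otimes F$ with respect to the bases of words; then $\|\mathrm d\|\le2$, $\|\mu\|\le1$.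

The idea: if $\omega'$ is a bounded representative of $\partial p$ modulo $I$ on both sides, then $\mathrm d\omega'=(\text{element of }I\otimes F)+(\text{element of }F\otimes I)$, where the first part can be taken with product exactly $p$. Applying $\mu$ to the whole of $\mathrm d\omega'$ gives $0$, which is useless. But the splitting into two parts is ambiguous only up to $I\otimes I$, and $\mu(I\otimes I)\subset I^2$. So *any* bounded splitting recovers $p$ modulo $I^2$.

**Lemma 8.** If $I$ is tame at level $D$, then $I^2$ is tame at level $2D$.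

*Proof.* Let $C,r$ be the constants for $I$. Recall that a normed space of finite dimension $N$ has an Auerbach basis: $N$ vectors of norm $1$ whose dual functionals have norm $1$.

**Step 1: linear choices of representatives, bounded in $|\cdot|_D$.** Fix a degree $i$. The space $F^{(i)}/(F^{(i)}\cap I_D)$ with norm $|\cdot|_D$ has dimension $\le n^i$. Take an Auerbach basis, represented by $p_1,p_2,\dots$, with dual functionals $\varphi_l$, viewed as functionals on $F^{(i)}$. Choose $q_l\in F^{(i)}$ with $p_l-q_l\in I$, $\|q_l\|_1\le Cr^i$, and put $L_i(p)=\sum_l\varphi_l(p)q_l$. Since $p-\sum_l\varphi_l(p)p_l\in I_D\subset I$, we have $p-L_i(p)\in I$ for all $p\in F^{(i)}$.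

**Step 2: a bounded projection with kernel $I$.** Take an Auerbach basis of $F^{(i)}/(F^{(i)}\cap I)$ with the quotient norm of $\|\cdot\|_1$, lifted to $p'_l$ with $\|p'_l\|_1=1$, with dual functionals $\varphi'_l$. Put $P(p)=\sum_l\varphi'_l(\bar p)p'_l$, where $\bar p$ is the class of $p$. In degree $i$, $P$ is linear with kernel $I\cap F^{(i)}$, $P(p)-p\in I$, and $\|Pp\|_1\le n^i\|p\|_1$. Let $P:F\to F$ be the resulting graded map. Then $P^2=P$ and $F=I\oplus PF$, so
$$\ker(P\otimes P)=I\otimes F+F\otimes I,\qquad (I\otimes F)\cap(F\otimes I)=I\otimes I.\tag{3}$$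

**Step 3: reduce to $p\in I$.** Let $p\in F^{(m)}$. For $m=0$ take $q=p$. Let $m\ge1$ and choose $q_1\in F^{(m)}$ with $p-q_1\in I$, $\|q_1\|_1\le Cr^m|p|_D$. Then $|p-q_1|_{2D}\le(1+Cr^m)|p|_{2D}$, so it suffices to treat $p-q_1$ and add $q_1$ at the end. From now on $p\in I$; put $\varepsilon=|p|_{2D}$.

**Step 4: bound $\partial p$ by $2D\times2D$ matrices.** Let all components of $x,y,v\in M_D^n$ have norm $\le1$, and $z_k=\begin{pmatrix}x_k&v_k\\0&y_k\end{pmatrix}$, so $\|z_k\|\le2$. The upper right block of $p(z)$ is $(\partial p)(x,v,y)$, obtained by $u\otimes X_k\otimes w\mapsto u(x)v_kw(y)$. So $\|(\partial p)(x,v,y)\|\le|p|_{2D,2}=2^m\varepsilon$. Replace $x$ by $\zeta x$ with $|\zeta|=1$; the coefficient of $\zeta^i$ is a mean of $\zeta^{-i}(\partial p)(\zeta x,v,y)$ and obeys the same bound. Letting only $v_k\ne0$, we get the bound for each component $\omega=\sum c_{u,w}\,u\otimes X_k\otimes w$ of $\partial p$ in $F^{(i)}\otimes X_k\otimes F^{(j)}$, $i+j=m-1$. With $v_k=\xi\eta'^*$ for unit vectors $\xi,\eta'$ this says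
$$\Big|\sum c_{u,w}\langle u(x)\xi,\eta\rangle\langle w(y)\xi',\eta'\rangle\Big|\le2^m\varepsilon\tag{4}$$
for unit $\xi,\eta,\xi',\eta'$ and contractions $x_k,y_k\in M_D$.

**Step 5: a bounded representative of $\partial p$.** For fixed $y,\xi',\eta'$, (4) says that $\sum c_{u,w}\langle w(y)\xi',\eta'\rangle u\in F^{(i)}$ has $|\cdot|_D\le2^m\varepsilon$. Apply a functional $\varphi$ from Step 1 in degree $i$, of norm one: $|\sum_w(\sum_uc_{u,w}\varphi(u))\langle w(y)\xi',\eta'\rangle|\le2^m\varepsilon$ for all $y,\xi',\eta'$, so $\sum_w(\sum_uc_{u,w}\varphi(u))w$ has $|\cdot|_D\le2^m\varepsilon$. Apply a functional $\psi$ from Step 1 in degree $j$: $|(\varphi\otimes\psi)(\omega)|\le2^m\varepsilon$, the factor $X_k$ being ignored. There are at most $n^{i+j}$ pairs $(\varphi,\psi)$, so $\|(L_i\otimes\mathrm{id}\otimes L_j)\omega\|_1\le n^{i+j}C^2r^{i+j}2^m\varepsilon$. Summing over the $n$ values of $k$ and the $m$ pairs $(i,j)$, the element $\omega'=\sum_{i+j=m-1}(L_i\otimes\mathrm{id}\otimes L_j)(\partial p)_{ij}$, where $(\partial p)_{ij}$ is the part in $F^{(i)}\otimes V\otimes F^{(j)}$,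 satisfies
$$\|\omega'\|_1\le m\,n^mC^2r^m2^m\varepsilon.\tag{5}$$
From $L_i\otimes\mathrm{id}\otimes L_j-\mathrm{id}=(L_i-\mathrm{id})\otimes\mathrm{id}\otimes L_j+\mathrm{id}\otimes\mathrm{id}\otimes(L_j-\mathrm{id})$ we get $\omega'=\partial p+\eta_1+\eta_2$ with $\eta_1\in I\otimes V\otimes F$ and $\eta_2\in F\otimes V\otimes I$.

**Step 6: split $\mathrm d\omega'$ and multiply.** We have $\mathrm d\omega'=\alpha'+\beta'$ with
$$\alpha'=p\otimes1+\mathrm d\eta_1\in I\otimes F,\qquad\beta'=-1\otimes p+\mathrm d\eta_2\in F\otimes I,$$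
because $p\in I$ and $I$ is a two-sided ideal. By (3), $(P\otimes P)\mathrm d\omega'=0$. Put
$$\alpha=((1-P)\otimes1)\,\mathrm d\omega'\in I\otimes F,\qquad\beta=(P\otimes1)\,\mathrm d\omega'.$$
Since $(1\otimes P)\beta=0$, $\beta\in F\otimes I$. From $\alpha+\beta=\alpha'+\beta'$ and (3), $\alpha-\alpha'=\beta'-\beta\in(I\otimes F)\cap(F\otimes I)=I\otimes I$. Therefore
$$\mu(\alpha)\equiv\mu(\alpha')=p+\mu(\mathrm d\eta_1)=p\pmod{I^2}.$$
Thus $q=\mu(\alpha)\in F^{(m)}$ satisfies $p-q\in I^2$ and $\|q\|_1\le(1+n^m)\cdot2\|\omega'\|_1$, which by (5) is at most $\varepsilon$ times an exponential in $m$. $\square$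

## 7. Traces obstruct $I_d$, Capelli polynomials absorb them

Now consider $I_d$ itself, $d\ge2$. Let $p\in F^{(m)}$ define the map $h:M_d^n\to M_d$. We want a free polynomial $q$ with the same map and few, bounded coefficients. The entries of $h$ are ordinary polynomials in $nd^2$ coordinates with coefficients bounded by Cauchy's estimate. A sensible plan: let $O$ be the ring of polynomials on $M_d^n$; the $O$-module generated by the maps of free polynomials is finitely generated, so write $h=\sum a_ig_i$ with bounded scalar polynomials $a_i$ and finitely many fixed free polynomial maps $g_i$. Since $h$ and $g_i$ are equivariant under conjugation, averaging over the unitary group makes the $a_i$ invariant. Invariants are polynomials in traces of words. Here the plan stops: $\mathrm{tr}(w(x))\,g_i(x)$ need not be the map of a free polynomial. For $n=1$, $d=2$, $w=X_1$, $g=1$: a homogeneous free polynomial of degree $1$ is $\lambda X_1$, and $\mathrm{tr}(x)\cdot1\ne\lambda x$.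

There are, however, special $g$ for which multiplication by a trace stays among free polynomials. For $N\ge1$ let
$$c_N(t_1,\dots,t_N;y_0,\dots,y_N)=\sum_{\sigma\in S_N}\mathrm{sgn}(\sigma)\,y_0t_{\sigma(1)}y_1t_{\sigma(2)}\cdots t_{\sigma(N)}y_N$$
be the Capelli polynomial. For example $c_2=y_0t_1y_1t_2y_2-y_0t_2y_1t_1y_2$. It has three properties.

(C1) $c_N$ is multilinear and alternating in the $t$'s, so it is an identity of $M_d$ if $N>d^2$.

(C2) If $N\le e^2$, $c_N$ is not an identity of $M_e$. Let $t_s=e_{i_sj_s}$, $1\le s\le N$, be distinct matrix units, $y_0=e_{1i_1}$, $y_s=e_{j_si_{s+1}}$ for $1\le s<N$, and $y_N=e_{j_N1}$. The term of $\sigma$ is nonzero only if $t_{\sigma(s)}=e_{i_sj_s}$ for all $s$, that is, $\sigma=\mathrm{id}$, and the value is $e_{11}$.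

(C3) If $N=d^2$ and $t_i,y_i,w\in M_d$, then
$$\mathrm{tr}(w)\,c_N(t;y)=\frac1d\sum_{j=1}^Nc_N(t_1,\dots,wt_j,\dots,t_N;y).$$
Indeed, for an alternating $N$-linear map $c$ on an $N$-dimensional space and a linear operator $A$ on it, $\sum_jc(t_1,\dots,At_j,\dots,t_N)=\mathrm{Tr}(A)\,c(t)$. (Both sides are alternating in $t$, so one may take $t$ to be a basis; if $At_j=\sum_iA_{ij}t_i$, only $A_{jj}t_j$ survives in the $j$-th term. For $N=2$ this reads $\det(At_1,t_2)+\det(t_1,At_2)=\mathrm{Tr}(A)\det(t_1,t_2)$.) Apply it to left multiplication by $w$ on $M_d$, whose trace is $d\,\mathrm{tr}(w)$.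

So the plan works for maps built from Capelli polynomials with $N=d^2$. Fix $d\ge1$, $N=d^2$, and let $J_d\subset F$ be the span of all $c_N(p_1,\dots,p_N;q_0,\dots,q_N)$ with $p_i,q_i\in F$. By multilinearity it is spanned by the homogeneous elements $c_N(u;v)$ with $u_i,v_i$ words (possibly empty). It is a two-sided ideal, since $y_0$ and $y_N$ absorb multiplication. For $d=1$ we have $c_1=y_0t_1y_1$ and $J_1=F$. What is left outside $J_d+I_d$ belongs to smaller matrices, up to nilpotents:

**Lemma 9.** For each $d\ge1$ there is $k\ge1$ with $I_{d-1}^k\subset J_d+I_d$.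

*Proof.* Let $R=F/(J_d+I_d)$; we may suppose $R\ne0$. It is finitely generated, and PI because it satisfies all identities of $M_d$. By Fact 6, a primitive quotient of $R$ is given by a surjection $\pi:F\to M_e(\mathbb C)$ killing $J_d+I_d$.

**Step 1: $e\le d-1$.** If $e>d$: by (C1) $c_{d^2+1}$ is an identity of $M_d$, so its values on $F$ lie in $I_d$, and it is an identity of $\pi(F)=M_e$; as $d^2+1\le e^2$, this contradicts (C2). If $e=d$: lift the matrix units of (C2) with $N=d^2$ to $F$; the corresponding element of $J_d$ has image $e_{11}\ne0$, a contradiction.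

**Step 2: conclude by the radical.** If $d=1$, Step 1 leaves no primitive ideal, which is impossible for a nonzero unital algebra; so $R=0$ and $F=J_1+I_1$. If $d\ge2$, elements of $I_{d-1}$ vanish on $M_e^n$ for $e\le d-1$. So the image of $I_{d-1}$ in $R$ lies in every primitive ideal, hence in $\mathrm{rad}\,R$, which is nilpotent by Fact 6. $\square$

## 8. Exponential bounds for module membership and for trace formulas

To carry out the plan on $J_d+I_d$ with bounds we need the two steps "write $h=\sum a_ig_i$" and "express invariants by traces" in quantitative form.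

**Lemma 10.** Let $O=\mathbb C[y_1,\dots,y_\ell]$ with the standard grading, and let $g_1,\dots,g_s\in O^b$ be homogeneous (the basis vectors $\epsilon_1,\dots,\epsilon_b$ in degree $0$) with span $M=\sum Og_i$. There are $C,r$ such that every homogeneous $h\in M$ of degree $m$ is $\sum a_ig_i$ with $a_i$ homogeneous of degree $m-\deg g_i$ and $\|a_i\|_1\le Cr^m\|h\|_1$ (coefficient $\ell^1$-norms).

*Proof.* We do division with respect to a Gröbner basis, in a weighted norm chosen so that each division step is a contraction.

**Step 1: leading monomials.** Order the monomials $y^\alpha\epsilon_j$ lexicographically by $(\alpha_1,\dots,\alpha_\ell,b-j)$. This is a well-order compatible with multiplication by monomials. Let $\mathrm{in}(M)$ be the set of leading monomials of nonzero elements of $M$. As $M$ is graded, the homogeneous component containing the leading monomial is again in $M$, so these are leading monomials of homogeneous elements. By Dickson's lemma there are homogeneous $f_1,\dots,f_t\in M$, $f_i=\mu_i-\rho_i$, with leading monomial $\mu_i$ of coefficient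 $1$, such that each element of $\mathrm{in}(M)$ is a monomial times some $\mu_i$.

**Step 2: the weighted norm.** Let $K$ exceed $b$ and all exponents occurring in the $f_i$, and set
$$\mathrm{wt}(y^\alpha\epsilon_j)=\sum_{i=1}^{\ell}\alpha_iK^{\ell+1-i}+(b-j),\qquad\mathrm{wt}(y^\gamma)=\sum_{i=1}^{\ell}\gamma_iK^{\ell+1-i}.$$
Weights add under multiplication. By base-$K$ expansion, the order on the monomials occurring in the $f_i$ is the order of their weights, so all monomials in $\rho_i$ have weight $<\mathrm{wt}(\mu_i)$. For $T\ge1$ let $\|\sum c_\nu\nu\|_T=\sum|c_\nu|T^{\mathrm{wt}(\nu)}$, and fix $T$ so large that $\|\rho_i\|_T\le\frac12T^{\mathrm{wt}(\mu_i)}$ for all $i$.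

**Step 3: division.** For each $\nu\in\mathrm{in}(M)$ fix a factorization $\nu=y^{\gamma(\nu)}\mu_{i(\nu)}$. Let $h_0=h$. Given $h_l=\sum c_\nu\nu$ of degree $m$, let $h_l^{\mathrm{out}}$ be the part with $\nu\notin\mathrm{in}(M)$ and
$$h_{l+1}=\sum_{\nu\in\mathrm{in}(M)}c_\nu y^{\gamma(\nu)}\rho_{i(\nu)},\qquad h_l=h_l^{\mathrm{out}}+\sum_{\nu\in\mathrm{in}(M)}c_\nu y^{\gamma(\nu)}f_{i(\nu)}+h_{l+1}.$$
Then $h_{l+1}$ is homogeneous of degree $m$, $\|h_{l+1}\|_T\le\frac12\|h_l\|_T$, and the coefficient of $f_i$ has $\|\cdot\|_T\le\|h_l\|_T$. Summing over $l$ in the finite dimensional spaces of homogeneous elements, $h=\sum b_if_i+Q$ with $\|b_i\|_T\le2\|h\|_T$ and $Q$ supported outside $\mathrm{in}(M)$. As $Q\in M$, its leading monomial would lie in $\mathrm{in}(M)$; so $Q=0$.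

**Step 4: back to $\ell^1$ and to the $g_k$.** We have $\|\cdot\|_1\le\|\cdot\|_T$ and $\|h\|_T\le T^{K^\ell m+b}\|h\|_1$, so the $\|b_i\|_1$ are exponentially bounded. Finally write each of the finitely many $f_i$ as $\sum_kc_{ik}g_k$ with $c_{ik}$ homogeneous, and put $a_k=\sum_ib_ic_{ik}$. $\square$

**Lemma 11.** Let $\tau$ be a homogeneous polynomial of degree $m$ on $M_d^n$ invariant under simultaneous conjugation by $GL_d$, and $\|\tau\|=\sup\{|\tau(x)|:\max_k\|x_k\|\le1\}$. Then $\tau(x)=\sum_\nu c_\nu\prod_{j=1}^{l_\nu}\mathrm{tr}\,w_{\nu,j}(x)$, a finite sum with nonempty words $w_{\nu,j}$ of total length $m$ for each $\nu$, and $\sum|c_\nu|\le(nd^2\mathrm e)^m\|\tau\|$.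

For $m=2$, for instance, the products that occur are $\mathrm{tr}(x_i)\,\mathrm{tr}(x_j)$ and $\mathrm{tr}(x_ix_j)$.

*Proof.* For $m=0$ use the empty product. Let $m\ge1$.

**Step 1: polarize.** Let $\tilde\tau$ be the symmetric $m$-linear form with $\tilde\tau(x,\dots,x)=\tau(x)$. The formula $\tilde\tau(x^1,\dots,x^m)=\frac1{2^mm!}\sum_{\epsilon\in\{\pm1\}^m}\epsilon_1\cdots\epsilon_m\,\tau(\sum_j\epsilon_jx^j)$ gives $\|\tilde\tau\|\le\frac{m^m}{m!}\|\tau\|\le\mathrm e^m\|\tau\|$. By uniqueness of polarization, $\tilde\tau$ is invariant. Expanding each argument into its $n$ components, $\tau(x)=\sum_{\mathbf i\in[n]^m}\ell_{\mathbf i}(x_{i_1},\dots,x_{i_m})$ with invariant $m$-linear forms $\ell_{\mathbf i}$ on $M_d$ of norm $\le\mathrm e^m\|\tau\|$.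

**Step 2: Schur–Weyl duality.** Write $\ell_{\mathbf i}(y_1,\dots,y_m)=\mathrm{Tr}(Z\,y_1\otimes\cdots\otimes y_m)$ with $Z\in\mathrm{End}((\mathbb C^d)^{\otimes m})$. Invariance says that $Z$ commutes with all $g^{\otimes m}$, so $Z\in\mathcal A:=\pi(\mathbb C[S_m])$, where $\pi$ is the permutation representation. The entries of $Z$ are values of $\ell_{\mathbf i}$ at matrix units, and $Z$ has size $d^m$, so $\|Z\|\le d^m\mathrm e^m\|\tau\|$.

**Step 3: a preimage of $Z$ with small coefficients.** Let $\lambda$ be the left regular representation. With $a^*=\sum\bar a_\sigma\sigma^{-1}$ and norm $\|\lambda(a)\|$, $\mathbb C[S_m]$ is a $C^*$-algebra. The kernel of the $*$-homomorphism $\pi$ is a two-sided ideal of a semisimple algebra, so $\ker\pi=\mathbb C[S_m](1-e)$ with a central idempotent $e$. Since $1-e$ is the unit of the $*$-closed ideal $\ker\pi$, it is self-adjoint, and so is $e$. Then $\pi$ restricts to an injective, hence isometric, $*$-homomorphism of $\mathbb C[S_m]e$ onto $\mathcal A$. Choose $a=ae$ with $\pi(a)=Z$, so $\|\lambda(a)\|=\|Z\|$. Writing $e_1$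 for the coefficient of $e$ at the identity, the trace of $\lambda(e)$ is $m!\,e_1=\dim\mathbb C[S_m]e=\dim\mathcal A\le d^{2m}$, and $\|e\|_2^2=(e^*e)_1=e_1$. So $\|a\|_2=\|\lambda(a)e\|_2\le\|Z\|(d^{2m}/m!)^{1/2}$ and, by Cauchy–Schwarz,
$$\sum_\sigma|a_\sigma|\le\sqrt{m!}\,\|a\|_2\le d^m\|Z\|\le d^{2m}\mathrm e^m\|\tau\|.$$

**Step 4: permutations give traces of words.** With $\pi(\sigma)(\xi_1\otimes\cdots\otimes\xi_m)=\xi_{\sigma^{-1}(1)}\otimes\cdots\otimes\xi_{\sigma^{-1}(m)}$,
$$\mathrm{Tr}\big(\pi(\sigma)\,y_1\otimes\cdots\otimes y_m\big)=\sum_{b\in[d]^m}\prod_j(y_j)_{b_{\sigma(j)},\,b_j},$$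
which is the product over the cycles $(j,\sigma(j),\dots,\sigma^{l-1}(j))$ of $\mathrm{tr}(y_{\sigma^{l-1}(j)}\cdots y_{\sigma(j)}y_j)$. Each $y_j$ is used exactly once. Hence $\ell_{\mathbf i}(x_{i_1},\dots,x_{i_m})$ is a combination of products of traces of nonempty words of total length $m$, with coefficient sum at most $d^{2m}\mathrm e^m\|\tau\|$. Sum over the $n^m$ multi-indices $\mathbf i$. $\square$

## 9. Bounded lifting on $J_d+I_d$, and the induction on $d$

**Lemma 12.** For each $d\ge1$ there are $C,r$ such that for every $m$ and $p\in F^{(m)}\cap(J_d+I_d)$ there is $q\in F^{(m)}$ with $p-q\in I_d$ and $\|q\|_1\le Cr^m|p|_d$.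

*Proof.* **Step 1: write the map of $p$ through finitely many Capelli maps.** Let $O=\mathbb C[M_d^n]$, polynomials in $nd^2$ coordinates, and view polynomial maps $M_d^n\to M_d$ as elements of $M_d(O)\cong O^{d^2}$. Let $\hat J$ be the image of $J_d$. By the Hilbert basis theorem the submodule $O\hat J$ is generated by finitely many $g_i=c_N(u^{(i)};v^{(i)})$, $i=1,\dots,s$, with all $u^{(i)}_j,v^{(i)}_j$ words and $N=d^2$; these are homogeneous. Let $h$ be the map defined by $p$. As $I_d$ maps to $0$, $h\in\hat J$, and $h$ is homogeneous of degree $m$. On $\{|\text{entries}|\le1/d\}$ all $\|x_k\|\le1$, so Cauchy's estimates give $\|h\|_1\le d^2(m+1)^{nd^2}d^m|p|_d$. Lemma 10 gives $h=\sum a_ig_i$ with $\|a_i\|_1\le C_1r_1^m|p|_d$ and $a_i$ homogeneous of degree $m-\deg g_i$.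

**Step 2: make the coefficients invariant.** Since $h$ and the $g_i$ commute with simultaneous conjugation, for $u\in U(d)$
$$h(x)=u^{-1}h(uxu^{-1})u=\sum_ia_i(uxu^{-1})\,g_i(x).$$
Integrating over $U(d)$ with respect to normalized Haar measure, $h=\sum_i\tau_ig_i$ with $\tau_i(x)=\int a_i(uxu^{-1})\,du$. The $\tau_i$ are homogeneous and $U(d)$-invariant, hence $GL_d$-invariant, because $U(d)$ is Zariski dense in $GL_d$. Also $\|\tau_i\|\le\sup_{\|x_k\|\le1}|a_i|\le\|a_i\|_1$, since entries of contractions have modulus at most $1$.

**Step 3: express the coefficients by traces and absorb the traces.** By Lemma 11, $\tau_i=\sum_\nu c_{i\nu}\prod_{j\le l_{i\nu}}\mathrm{tr}(w_{i\nu j})$ with $\sum_\nu|c_{i\nu}|\le(nd^2\mathrm e)^m\|a_i\|_1$, and $l_{i\nu}\le\deg\tau_i\le m$ because the words are nonempty. Applying (C3) $l$ times with the matrices $w_j(x)$, the map $\prod_{j\le l}\mathrm{tr}(w_j)\cdot c_N(u;v)$ equals $d^{-l}$ times a sum of $N^l$ maps $c_N(u';v)(x)$, where the words $u'_j$ arise from the $u_j$ by left multiplication with some of the $w$'s. Hence it is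 the evaluation of an element of $F$ of $\ell^1$-norm at most $N!\,(N/d)^l=N!\,d^l\le N!\,d^m$, homogeneous of degree $m$ when used in $\tau_ig_i$. Summing, $h$ is the evaluation of some $q\in F^{(m)}$ with
$$\|q\|_1\le s\,N!\,d^m(nd^2\mathrm e)^mC_1r_1^m|p|_d.$$
As $p=q$ on $M_d^n$, $p-q\in I_d$. $\square$

**Proposition 13.** For all $d\ge0$, $k\ge1$, the ideal $I_d^k$ is tame.

*Proof.* **Step 1: powers are free.** If $I_d$ is tame, then by Lemma 8 so are all $I_d^{2^j}$, and hence so is $I_d^k\supset I_d^{2^j}$ with $2^j\ge k$. So it suffices to show that $I_d$ is tame, by induction on $d$. $I_0=F$ is tame (take $q=0$).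

**Step 2: from $d-1$ to $d$.** Let $d\ge1$ and let $I_{d-1}$ be tame. With $k$ from Lemma 9, $I_{d-1}^k$ is tame by Step 1, so the larger homogeneous ideal $J_d+I_d$ is tame, at some level $D\ge d$ with constants $C,r$. For $p\in F^{(m)}$ pick $q_1\in F^{(m)}$ with $p-q_1\in J_d+I_d$ and $\|q_1\|_1\le Cr^m|p|_D$. Then $|p-q_1|_d\le(1+Cr^m)|p|_D$. Lemma 12 applied to $p-q_1$ gives $q_2\in F^{(m)}$ with $p-q_1-q_2\in I_d$ and $\|q_2\|_1$ at most an exponential in $m$ times $|p|_D$. Take $q=q_1+q_2$. $\square$

Note how the matrix size grows: $I_d$ concerns $d\times d$ matrices, but to reach it we passed through $I_{d-1}^k$, and each squaring doubles the level.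

## 10. Proofs of the three theorems

**Proof of Theorem 1.** If $A=0$ there is nothing to prove. Let $B$ satisfy the nonzero identity $f$. Since $\mathrm{ev}(F)\subset B$, $T_f\subset\ker\mathrm{ev}$. By Lemma 7 there are $d,k$ depending only on $n$ and $f$ with $I:=I_d^k\subset T_f\subset\ker\mathrm{ev}$. By Proposition 13, $I$ is tame, at some level $D$ with constants $C$ and $\kappa:=r$ depending only on $n$ and $f$. Lemma 5 gives (2), the extension, its uniqueness, and its image in $B$. $\square$

No claim is made that the resulting $D$ or $\kappa$ is optimal. By (2) the calculus depends only on matrices of the one size $D$ in the ball $\max\|x_k\|\le s$, for any $s>\kappa\rho$, with $D,C,\kappa$ uniform over all Banach algebras satisfying $f$. For the element $\sum_m\lambda_mg_m$ of Section 2 and the triangular pair of Section 1 this is visible directly. There $g_m(a)=0$ for $m\ge2$, since $g_m\in I_2$ makes all $Q_k$ and the diagonal entries vanish. So the value is $\lambda_1g_1(a)$, whatever the $\lambda_m$.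

**Proof of Theorem 2.** (ii)⇒(i) is Theorem 1.

(i)⇒(iv): continuity bounds $\|p(a)\|$ by a constant times the maximum of the suprema of $\|p\|$ over finitely many compact sets in various $M_i^n$. By monotonicity in $D$ and $s$, all these suprema are dominated by one $|p|_{D,s}$.

(iv)⇒(iii): if $p\in I_D$, then $|p|_{D,s}=0$, so $p(a)=0$; take $d=D$.

(iii)⇒(ii): let $g$ be a nonzero identity of $M_d$, for example $c_{d^2+1}$. If $p_i\in F$, then $g(p_1,p_2,\dots)\in I_d\subset\ker\mathrm{ev}$. So $g$ is an identity of $\mathrm{ev}(F)$, and by continuity of its closure $B$. $\square$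

**Proof of Theorem 3.** **Step 1: the two families of seminorms on $F$ give the same topology.** Each $|\cdot|_{D,s}$ is submultiplicative on $F$. Its completion satisfies the identities of $M_D$: for such an identity $g$ and $p_i\in F$ we have $g(p_1,p_2,\dots)\in I_D$, of seminorm $0$, and one passes to the completion by continuity. These seminorms define the topology induced by $\mathcal D(\Omega)$. Conversely, let $\pi$ be a submultiplicative seminorm on $F$ with PI completion. If $\pi=0$ there is nothing to prove. Otherwise apply Theorem 1 to that completion (renormed so that $\|1\|=1$) and the images of the $X_k$: the map from $F$ to the completion is continuous for the topology induced by $\mathcal D(\Omega)$, so $\pi$ is continuous.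

**Step 2: $\mathcal D(\Omega)$ is the completion.** $\mathcal D(\Omega)$ is complete, since locally uniform limits of holomorphic maps are holomorphic and preserve the intertwining relations. $F$ is dense in it by Lemma 4. With Step 1 this is the first claim.

**Step 3: locally $m$-convex algebras.** Recall that $A=\varprojlim A_\pi$ over the continuous submultiplicative seminorms $\pi$. A functional calculus into $A$ composes to one into each $A_\pi$. Conversely, suppose each $A_\pi$ has a functional calculus for the image of $a$. These are compatible with the connecting maps, because they agree on the dense subalgebra $F$, so they define a continuous unital homomorphism $\mathcal D(\Omega)\to A$ extending $\mathrm{ev}$. Now apply the equivalence (i)⇔(ii) of Theorem 2 to each $A_\pi$. $\square$
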